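\title{Balanced partitions of a graph with empty core}

\begin{abstract}
The vertices of a graph are agents, each of whom values a set of vertices by the number of her neighbors in it. A partition of the vertices into two groups of nearly equal size is in the core if no set of the size of a group gives each of its members more neighbors than she has in her own group. We show that the core can be empty: for every $n\ge 10^{19}$ there is a graph on $n$ vertices in which every such partition is blocked by a coalition whose members all gain a factor greater than $1+1/480000$. We deduce that the core can be empty for any number $k\ge 2$ of groups. In the other direction, every graph has a partition into two groups that no coalition blocks by a factor greater than $2$.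
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $G=(V,E)$ be a finite simple undirected graph on $n\ge 2$ vertices. We think of the vertices as agents and of the edges as friendships. For $S\subseteq V$, the \emph{utility} $u_i(S)$ of agent $i$ for $S$ is the number of neighbors of $i$ in $S$; it is additive over disjoint sets. For an integer $k\ge1$, call a number \emph{admissible} if it equals $\lfloor n/k\rfloor$ or $\lceil n/k\rceil$. A \emph{$k$-partition} $\mathcal P$ is a partition of $V$ into $k$ groups of admissible sizes, and $\mathcal P(i)$ denotes the group that contains $i$.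

\begin{definition}\label{def:core}
Let $\alpha\ge1$. A non-empty set $S\subseteq V$, called a coalition, is \emph{$\alpha$-blocking} for $\mathcal P$ if $u_i(S)>\alpha\,u_i(\mathcal P(i))$ for every $i\in S$. The $k$-partition $\mathcal P$ is in the \emph{$\alpha$-core} if no coalition of admissible size is $\alpha$-blocking for it. For $\alpha=1$ we say \emph{blocking} and \emph{core}.
\end{definition}

A partition in the core is stable: no set of agents that could form a group of its own can offer every member strictly more friends. The restriction on $|S|$ is what makes the notion meaningful, since in a complete graph the coalition $V$ would block every partition into two or more groups. An $\alpha$-blocking coalition is $\alpha'$-blocking for $1\le\alpha'\le\alpha$, so the $\alpha$-core grows with $\alpha$. The following problem is posed as Open Question~1 in~\cite{friends}.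

\begin{quote}
Does every graph admit a $2$-partition in the core?
\end{quote}

The simplest graphs do. In a complete graph every $2$-partition is in the core: a coalition of size $\lfloor n/2\rfloor$ improves nobody, and for odd $n$ a coalition of size $\lceil n/2\rceil$ contains a member of the larger group, who does not improve. In a disjoint union of two cliques of size $n/2$, the partition into the two cliques gives each agent all her neighbors. There is also a structural reason to expect a positive answer. For $k=2$ the complement of a coalition of admissible size has admissible size, so a deviation leads from one $2$-partition to another. Friendship is symmetric, and the sum of all utilities is twice the number of edges inside groups. If every deviation raised this number, a partition that maximizes it would be in the core. The answer is nevertheless negative.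

\begin{theorem}\label{thm:two}
Let $\varepsilon=1/480000$. For every $n\ge10^{19}$ there is a graph on $n$ vertices such that for every $2$-partition $\mathcal P$ and each $h\in\{\lfloor n/2\rfloor,\lceil n/2\rceil\}$ there is a coalition $S$ with $|S|=h$ and
\[
u_i(S)>(1+\varepsilon)\,u_i(\mathcal P(i))\qquad\text{for all } i\in S .
\]
In particular, this graph has no $2$-partition in the core, and none in the $(1+\varepsilon)$-core.
\end{theorem}

\begin{theorem}\label{thm:k}
For every $k\ge2$ and every $n\ge k\cdot10^{19}$ there is a graph on $n$ vertices with no $k$-partition in the core.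
\end{theorem}

\begin{theorem}\label{thm:positive}
Every graph on $n\ge2$ vertices has a $2$-partition in the $2$-core.
\end{theorem}

For a fixed graph, the set of $\alpha\ge1$ for which the $\alpha$-core contains a $2$-partition is described by finitely many weak inequalities $u_i(S)\le\alpha\,u_i(\mathcal P(i))$, joined by ``and'' and ``or'', so it is closed. Hence there is a smallest $\alpha$ such that every graph has a $2$-partition in the $\alpha$-core, and Theorems~\ref{thm:two} and~\ref{thm:positive} place it in $[1+\varepsilon,2]$. We do not determine it exactly.

We begin with Theorem~\ref{thm:positive}, because its proof shows where the maximization argument breaks down and hence what a counterexample has to exploit.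

\section{Counting edges inside groups}\label{sec:positive}

For disjoint sets $P,Q\subseteq V$ let $e(P,Q)$ be the number of edges between $P$ and $Q$, and let $e(P)$ be the number of edges inside $P$.

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
Let $\mathcal P=(A,B)$ be a $2$-partition that maximizes $e(A)+e(B)$, and let $S$ be a coalition of admissible size. Put $A_1=A\cap S$, $A_2=A\setminus S$, $B_1=B\cap S$, $B_2=B\setminus S$, and
\[
\xi=e(A_1,B_1),\qquad \zeta=e(A_2,B_2),\qquad \lambda=e(A_1,A_2)+e(B_1,B_2),\qquad \mu=e(A_1)+e(B_1).
\]
The pair $(S,V\setminus S)$ is a $2$-partition. In passing from $(A,B)$ to it, the $\xi+\zeta$ edges counted by $e(A_1,B_1)$ and $e(A_2,B_2)$ move inside groups, the $\lambda$ edges cease to be inside groups, and no other edge changes its status. Maximality therefore gives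
\begin{equation}\label{eq:max}
\xi+\zeta\le\lambda .
\end{equation}
Now sum the utilities over $S$. An edge with both ends in $S$ is counted twice and an edge with one end in $S$ once, so
\[
\sum_{i\in S}u_i(S)=2\mu+2\xi,\qquad \sum_{i\in S}u_i(\mathcal P(i))=2\mu+\lambda .
\]
If $S$ is $\alpha$-blocking, then, since $S\ne\emptyset$, we get $2\mu+2\xi>\alpha(2\mu+\lambda)$, and hence $2\xi>\alpha\lambda$. For $\alpha=2$ this says $\xi>\lambda$, which contradicts~\eqref{eq:max}.
\end{proof}

For $\alpha=1$ the proof yields only $2\xi>\lambda$, which is compatible with~\eqref{eq:max}. The coalition counts each new edge twice, because both ends are members, and each broken edge once, because the other end stays behind. A deviation with $\lambda/2<\xi\le\lambda$ can thus please every member without increasing the number of edges inside groups.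

\begin{example}\label{ex:eight}
Take a clique on $a_1,a_2,b_1,b_2$, four outer vertices $a_3,a_4,b_3,b_4$, the four edges $a_1a_3$, $a_2a_4$, $b_1b_3$, $b_2b_4$ that give each outer vertex a partner in the clique, and the edges $a_3a_4$, $b_3b_4$. Every $2$-partition cuts at least four edges: keeping the clique whole cuts the four partner edges, splitting it $2+2$ cuts four clique edges, and splitting it $1+3$ cuts three clique edges and puts three outer vertices with the single clique vertex, at least two of them away from their partners. The partition $A=\{a_1,\dots,a_4\}$, $B=\{b_1,\dots,b_4\}$ cuts exactly four edges, so it maximizes $e(A)+e(B)$. It is blocked by the clique, whose members pass from utility $2$ to utility $3$. Here $\xi=\lambda=4$ and $\zeta=0$.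
\end{example}

So a maximizing partition can be blocked. To empty the core we need every partition to be blocked, and since there are finitely many, deviations must then run in a cycle.

\section{A cycle of deviations among five blocks}\label{sec:model}

The graphs of Theorem~\ref{thm:two} consist of four cliques $R,X,Y,Z$, called \emph{clusters}, of sizes $2N,N,N,N$, and a set $F$ of about $N$ isolated vertices. Two different clusters are joined by edges only if they form one of the four \emph{linked} pairs $RX$, $RY$, $XY$, $XZ$, and the edge densities of these pairs are
\[
p_{RX}=4\delta,\qquad p_{RY}=3\delta,\qquad p_{XY}=2\delta,\qquad p_{XZ}=7\delta,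
\]
where $\delta$ is a small constant and $p_{CC'}=p_{C'C}$; see Figure~\ref{fig:clusters}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\node[draw,circle,minimum size=1.7cm] (R) at (0,0) {$R$};
\node[draw,circle,minimum size=1.2cm] (X) at (3,1.2) {$X$};
\node[draw,circle,minimum size=1.2cm] (Y) at (3,-1.2) {$Y$};
\node[draw,circle,minimum size=1.2cm] (Z) at (6,1.2) {$Z$};
\node[draw,dashed,circle,minimum size=1.2cm] (F) at (6,-1.2) {$F$};
\draw (R) -- node[above] {$4\delta$} (X);
\draw (R) -- node[below] {$3\delta$} (Y);
\draw (X) -- node[right] {$2\delta$} (Y);
\draw (X) -- node[above] {$7\delta$} (Z);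
\end{tikzpicture}
\caption{The graph with empty core. The set $R$ is a clique on $2N$ vertices, $X$, $Y$, $Z$ are cliques on $N$ vertices each, and $F$ is a set of slightly fewer than $N$ isolated vertices. A line stands for a random bipartite graph with the indicated edge density.}
\label{fig:clusters}
\end{figure}

To see why these numbers were chosen, consider an idealized version. Suppose that $|F|=N$, so that groups have size $3N$; that every vertex of a cluster $C$ has exactly $p_{CC'}|C'|$ neighbors in each cluster $C'$ linked to $C$; and that we look only at partitions and coalitions that keep each of the five blocks $R,X,Y,Z,F$ whole. A vertex then always has its own clique with it, and only the neighbors in other clusters matter. In units of $\delta N$, a vertex of $R$ has $4$ neighbors in $X$ and $3$ in $Y$; a vertex of $X$ has $8$ in $R$ (because $|R|=2N$), $2$ in $Y$ and $7$ in $Z$; a vertex of $Y$ has $6$ in $R$ and $2$ in $X$; and a vertex of $Z$ has $7$ in $X$. The group of $R$ contains exactly one further block, so there are four partitions. Each of them is blocked: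
\[
\begin{array}{l|l|l}
\text{partition} & \text{coalition} & \text{neighbors in other clusters, before}\to\text{after}\\ \hline
RX\mid YZF & X\cup Y\cup Z & X:\ 8\to9,\quad Y:\ 0\to2,\quad Z:\ 0\to7\\
RF\mid XYZ & R\cup Y & R:\ 0\to3,\quad Y:\ 2\to6\\
RY\mid XZF & R\cup X & R:\ 3\to4,\quad X:\ 7\to8\\
RZ\mid XYF & R\cup Y & R:\ 0\to3,\quad Y:\ 2\to6
\end{array}
\]
The first three rows form a cycle: each coalition, together with its complement, is the partition of the next row, and the third leads back to the first. The densities are chosen to satisfy what the cycle needs, namely $p_{XY}+p_{XZ}>2p_{RX}>p_{XZ}$, $\;2p_{RY}>p_{XY}$ and $p_{RX}>p_{RY}$. The third row is the step allowed by Section~\ref{sec:positive}: in units of $\delta N^2$ it has $\xi=8$, $\zeta=0$ and $\lambda=6+7=13$, so $2\xi>\lambda>\xi$ and the number of edges inside groups drops.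

Two of the idealizations have to be removed. First, a partition may split the clusters in any proportions. This is the reason for making the clusters cliques and $\delta$ small: a vertex has at most about $17\delta N$ neighbors outside its cluster, so a vertex that is separated from a part of its clique larger than this gains from a reunion whatever happens to its other neighbors. Section~\ref{sec:cases} shows that one of the three coalitions
\[
U_1=R\cup X,\qquad U_2=R\cup Y,\qquad U_3=X\cup Y\cup Z,
\]
each of size $3N$, always wins by a margin proportional to $N$. Second, once clusters are split we need to know how many neighbors a vertex has in a \emph{part} of another cluster, and the part is chosen after the graph. With random links all but a bounded number $K$ of vertices see the expected number (Section~\ref{sec:graph}). The exceptional vertices must be left out of the coalition, so we take $3N$ larger than $n/2$ by about $K$; this is why $F$ is slightly smaller than $N$.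

\section{The graph and its typical vertices}\label{sec:graph}

Fix the constants
\[
\delta=\frac1{200},\quad \gamma=\delta^2=\frac1{40000},\quad \eta=\frac\gamma6=\frac1{240000},\quad q=\frac4{\eta^2}=2.304\cdot10^{11},\quad K=32q .
\]
The number $\gamma N$ will be the margin by which a coalition wins when neighbor counts equal their expected values, $\eta N$ the error allowed in one such count, and $K$ a bound on the number of vertices with a larger error. Note that $q$ is an integer and that $\varepsilon=\gamma/12$.

Let $n\ge10^{19}$ and $N=\bigl\lceil(\lceil n/2\rceil+K)/3\bigr\rceil$, so that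
\begin{equation}\label{eq:N}
\lceil n/2\rceil+K\le 3N\le\lceil n/2\rceil+K+2 .
\end{equation}
We have $N\ge n/6>1.6\cdot10^{18}$, while $K=7.3728\cdot10^{12}$ gives $4(K+3)/\gamma=160000\,(K+3)<1.2\cdot10^{18}$. Therefore
\begin{equation}\label{eq:large}
K+3\le\frac{\gamma}{4}N .
\end{equation}
The hypothesis $n\ge10^{19}$ serves only to obtain~\eqref{eq:large}. The four clusters fit into $n$ vertices, because by \eqref{eq:N} and \eqref{eq:large}
\[
n-5N\ge 2\lceil n/2\rceil-1-5N\ge 2(3N-K-2)-1-5N=N-2K-5\ge0 .
\]
Let $V$ be the disjoint union of $R,X,Y,Z,F$ with $|R|=2N$, $|X|=|Y|=|Z|=N$ and $|F|=n-5N$. The clusters are cliques, the vertices of $F$ are isolated, and it remains to choose a bipartite graph for each linked pair.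

\begin{definition}\label{def:typical}
Let $(A,B)$ be a partition of $V$ into two sets. A vertex $v$ of a cluster $C$ is \emph{typical} for $(A,B)$ if for every cluster $C'$ linked to $C$ and each $T\in\{A,B\}$,
\[
\bigl|u_v(C'\cap T)-p_{CC'}|C'\cap T|\bigr|\le\eta N .
\]
\end{definition}

No choice of the links makes a given vertex $v\in C$ typical for all partitions. If $A$ contains the $d$ neighbors of $v$ in $C'$ and $B$ the rest of $C'$, the two errors are $(1-p_{CC'})d$ and $p_{CC'}(|C'|-d)$; both coefficients are at least $2\delta$ and one of $d$, $|C'|-d$ is at least $N/2$, so one error is at least $\delta N>\eta N$. But a partition cannot do this for many vertices at once. To prove it we control the total number of edges from a set of $q$ vertices to an arbitrary set.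

We use Hoeffding's inequality: if $W$ is a sum of $M\ge1$ independent random variables with values in $[0,1]$ and $t>0$, then $\Pr\bigl(|W-\mathrm{E}\,W|\ge t\bigr)\le2\exp(-2t^2/M)$.

\begin{lemma}\label{lem:random}
The four bipartite graphs can be chosen so that for every ordered linked pair $(C,C')$, every $P\subseteq C$ with $|P|=q$ and every $Q\subseteq C'$,
\[
\bigl|e(P,Q)-p_{CC'}\,q\,|Q|\bigr|\le\eta Nq .
\]
\end{lemma}

\begin{proof}
For each linked pair, include each possible edge between $C$ and $C'$ independently with probability $p_{CC'}$. Fix $(C,C')$, $P$ and $Q$; for $Q=\emptyset$ there is nothing to prove. The number $e(P,Q)$ is a sum of $q|Q|\le2Nq$ independent variables with values in $\{0,1\}$, and its mean is $p_{CC'}q|Q|$. By Hoeffding's inequality the bound fails with probability at most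
\[
2\exp\Bigl(-\frac{2\eta^2N^2q^2}{2Nq}\Bigr)=2e^{-\eta^2qN}=2e^{-4N}.
\]
There are $8$ ordered linked pairs, and for each at most $2^{|C|+|C'|}\le2^{3N}$ choices of $(P,Q)$. The probability that some bound fails is at most $16\,(8/e^4)^N$, which is less than $1$ because $8/e^4<1/6$ and $N\ge2$.
\end{proof}

The number of sets $Q$ is exponential in $N$, and the exponent $\eta^2qN$ in the failure probability outweighs it as soon as $q$ is a large enough constant. This is why $q$, and with it $K$, does not depend on $n$. From now on $G$ is a fixed graph with links as in Lemma~\ref{lem:random}.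

\begin{lemma}\label{lem:typical}
For every partition $(A,B)$ of $V$ into two sets, at most $K$ vertices of the clusters are not typical.
\end{lemma}

\begin{proof}
Fix an ordered linked pair $(C,C')$ and a side $T\in\{A,B\}$, and put $Q=C'\cap T$. Suppose that $q$ vertices $v\in C$ satisfy $u_v(Q)-p_{CC'}|Q|>\eta N$, and let $P$ be the set of them. Summing over $P$ gives $e(P,Q)-p_{CC'}q|Q|>\eta Nq$, contrary to Lemma~\ref{lem:random}. If $q$ vertices satisfy $u_v(Q)-p_{CC'}|Q|<-\eta N$, summing gives $e(P,Q)-p_{CC'}q|Q|<-\eta Nq$, with the same contradiction. So fewer than $q$ vertices fail for each of the $8\cdot2\cdot2=32$ choices of pair, side and sign.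
\end{proof}

\section{Reduction to inequalities in four numbers}\label{sec:reduction}

Let $(A,B)$ be a $2$-partition of $G$, labeled so that $|R\cap A|\ge|R\cap B|$. For typical vertices, all that matters is how the clusters are divided. Put
\[
s=\frac{|R\cap B|}{N},\qquad x=\frac{|X\cap A|}{N},\qquad y=\frac{|Y\cap A|}{N},\qquad z=\frac{|Z\cap A|}{N},
\]
and $x'=1-x$, $y'=1-y$, $z'=1-z$. Then $|R\cap A|=(2-s)N$, the numbers $x',y',z'$ are the fractions of $X,Y,Z$ in $B$, and $s,x,y,z\in[0,1]$, where $s\le1$ comes from the labeling. By~\eqref{eq:N} we have $(2-s+x+y+z)N\le|A|\le\lceil n/2\rceil\le3N$, that is,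
\begin{equation}\label{eq:room}
x+y+z\le1+s .
\end{equation}

Let $U=U_j$ be one of the three candidate coalitions, let $C\subseteq U$ be a cluster, let $T\in\{A,B\}$, and let $\bar T$ be the other side. A vertex $v\in C\cap T$ that moves from $T$ to $U$ gains its neighbors in $U\cap\bar T$ and loses those in $T\setminus U$. Since $C$ is a clique and $v\notin\bar T$, it is adjacent to all of $C\cap\bar T$. Hence
\[
u_v(U)-u_v(T)=|C\cap\bar T|+\sum_{C'\subseteq U}u_v(C'\cap\bar T)-\sum_{C'\not\subseteq U}u_v(C'\cap T),
\]
where both sums run over clusters $C'$ linked to $C$. Replacing each count by its expected value and dividing by $N$, we define the \emph{expected gain}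
\[
g_j(C,T)=\frac1N\Bigl(|C\cap\bar T|+\sum_{C'\subseteq U_j}p_{CC'}|C'\cap\bar T|-\sum_{C'\not\subseteq U_j}p_{CC'}|C'\cap T|\Bigr).
\]
Each cluster is linked to at most three others, so a typical vertex $v\in C\cap T$ satisfies
\begin{equation}\label{eq:gain}
u_v(U_j)-u_v(T)\ge g_j(C,T)\,N-3\eta N .
\end{equation}

\begin{proposition}\label{prop:gain}
For every $2$-partition $(A,B)$ of $G$ there is $j\in\{1,2,3\}$ such that $g_j(C,T)\ge\gamma$ for all clusters $C\subseteq U_j$ and both sides $T\in\{A,B\}$.
\end{proposition}

The proof, given in Section~\ref{sec:cases}, uses only that $s,x,y,z\in[0,1]$ and that~\eqref{eq:room} holds. The latter cannot be dropped: for $s=0$ and $x=y=z=1$, when $A$ contains all clusters, the positive terms of $g_j(C,A)$ vanish.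

\begin{proof}[Proof of Theorem~\ref{thm:two} from Proposition~\ref{prop:gain}]
Let $(A,B)$ be a $2$-partition of $G$, let $U=U_j$ be given by the proposition, and let $h\in\{\lfloor n/2\rfloor,\lceil n/2\rceil\}$. Put $\ell=3N-h$. Since $\lceil n/2\rceil-1\le h\le\lceil n/2\rceil$, the bounds~\eqref{eq:N} give $K\le\ell\le K+3$. By Lemma~\ref{lem:typical} at most $K\le\ell$ vertices of $U$ are not typical, so we can delete from $U$ a set of exactly $\ell$ vertices that contains all of them. The remaining set $S$ has size $h$ and consists of typical vertices. Let $v\in S$ and let $T$ be its group. The deletion costs $v$ at most $\ell$ neighbors, so \eqref{eq:gain}, the equality $3\eta=\gamma/2$ and \eqref{eq:large} give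
\[
u_v(S)-u_v(T)\ge u_v(U)-\ell-u_v(T)\ge\gamma N-3\eta N-\ell=\frac\gamma2N-\ell\ge\frac\gamma4N .
\]
Finally $u_v(T)<|T|\le3N$, so $\frac\gamma4N>\frac\gamma{12}u_v(T)=\varepsilon\,u_v(T)$, and $u_v(S)>(1+\varepsilon)u_v(T)$.
\end{proof}

\section{One of three coalitions always wins}\label{sec:cases}

\begin{proof}[Proof of Proposition~\ref{prop:gain}]
In terms of $s,x,y,z$ the fourteen expected gains are as follows. In each, the first term is the part of the clique on the other side, the further positive terms are links gained, and the negative terms are links lost.
\[
\begin{array}{c|c|l|l}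
 & C & g_j(C,A) & g_j(C,B)\\ \hline
U_1 & R & s+4\delta x'-3\delta y & (2-s)+4\delta x-3\delta y'\\
    & X & x'+4\delta s-2\delta y-7\delta z & x+4\delta(2-s)-2\delta y'-7\delta z'\\ \hline
U_2 & R & s+3\delta y'-4\delta x & (2-s)+3\delta y-4\delta x'\\
    & Y & y'+3\delta s-2\delta x & y+3\delta(2-s)-2\delta x'\\ \hline
U_3 & X & x'+2\delta y'+7\delta z'-4\delta(2-s) & x+2\delta y+7\delta z-4\delta s\\
    & Y & y'+2\delta x'-3\delta(2-s) & y+2\delta x-3\delta s\\
    & Z & z'+7\delta x' & z+7\delta x
\end{array}
\]
To compare lower bounds with $\gamma=\delta^2$ we use one fact: for $0\le c\le119$ we have $1-c\delta\ge81/200>\delta$, so both $1-c\delta$ and $\delta(1-c\delta)$ exceed $\delta^2$.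

Three entries are large for every partition. Since $s,x',y'\le1$,
\[
g_1(R,B)\ge1-3\delta,\qquad g_2(R,B)\ge1-4\delta,\qquad g_2(Y,B)\ge3\delta-2\delta=\delta .
\]
So for $U_1$ it remains to bound $(R,A)$, $(X,A)$, $(X,B)$, for $U_2$ only $(R,A)$ and $(Y,A)$, and for $U_3$ all six entries. We ask in turn whether $R$, $X$ and $Y$ are noticeably split, meaning that the separated part exceeds a suitable multiple of $\delta N$. Either $s\ge7\delta$ (Case~1) or $s<7\delta$; in the latter event $x$ lies in $[2\delta,1-10\delta]$ (Case~2), above this interval (Case~3) or below it, and below it either $y'\ge3\delta$ (Case~4) or $y'<3\delta$ (Case~5). Cases 3 to 5 contain the four partitions of Section~\ref{sec:model}, and in each we use the coalition found there.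

\medskip\noindent\textbf{Case 1: $s\ge7\delta$.} The cluster $R$ is split, and its vertices gain from being reunited. We take $U_2$. First, $g_2(R,A)\ge s-4\delta\ge3\delta$. A vertex of $Y\cap A$ loses at most $2\delta N$ expected neighbors in $X$, so if $y'\ge3\delta$, then $g_2(Y,A)\ge3\delta-2\delta=\delta$. If $y'<3\delta$, then almost all of $Y$ lies in $A$ and leaves little room for $X$: by~\eqref{eq:room}, $x\le1+s-y<s+3\delta$. Then the links to $R\cap B$ outweigh the links to $X\cap A$, because $p_{RY}>p_{XY}$:
\[
g_2(Y,A)\ge\delta(3s-2x)\ge\delta(s-6\delta)\ge\delta^2 .
\]
The last inequality is the reason for the threshold $7\delta$.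

\medskip\noindent\textbf{Case 2: $s<7\delta$ and $2\delta\le x\le1-10\delta$.} Now $R$ is almost whole and $X$ is split. We take $U_1$. The vertices of $R\cap A$ trade $Y\cap A$ for $X\cap B$. By~\eqref{eq:room} we have $y\le1+s-x=s+x'$, so the loss is bounded in terms of the gain, and $p_{RX}>p_{RY}$ decides:
\[
g_1(R,A)\ge s+4\delta x'-3\delta(s+x')=s(1-3\delta)+\delta x'\ge10\delta^2 .
\]
A vertex of $X$ loses at most $9\delta N$ expected neighbors in $Y\cup Z$. In $A$ this is covered by $x'\ge10\delta$; in $B$ it is covered by $x\ge2\delta$ together with the links to $R\cap A$:
\[
g_1(X,A)\ge10\delta-9\delta=\delta,\qquad g_1(X,B)\ge2\delta+4\delta(2-7\delta)-9\delta=\delta(1-28\delta).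
\]

\medskip\noindent\textbf{Case 3: $s<7\delta$ and $x>1-10\delta$.} The partition is close to $RX\mid YZF$, and we take $U_3$. By~\eqref{eq:room}, $y+z\le1+s-x<17\delta$. The narrow comparison $8\to9$ for $X$ survives, since
\[
g_3(X,A)\ge\delta(2y'+7z'-8)=\delta(1-2y-7z)\ge\delta\bigl(1-7(y+z)\bigr)\ge\delta(1-119\delta).
\]
This is the bound with the largest constant $c=119$. The bulk of $Y$ and of $Z$ lies in $B$ and gains links to $X\cap A$:
\[
g_3(Y,B)\ge\delta(2x-3s)\ge\delta(2-20\delta-21\delta)=\delta(2-41\delta),\qquad g_3(Z,B)\ge7\delta x\ge7\delta(1-10\delta).
\]
The remaining vertices are separated from most of their clique: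
\begin{align*}
g_3(X,B)&\ge x-4\delta s\ge1-10\delta-28\delta^2\ge1-11\delta,\\
g_3(Y,A)&\ge y'-6\delta\ge1-23\delta,\\
g_3(Z,A)&\ge z'\ge1-17\delta .
\end{align*}

\medskip\noindent\textbf{Case 4: $s<7\delta$, $x<2\delta$ and $y'\ge3\delta$.} Almost all of $X$ and a noticeable part of $Y$ lie in $B$; the partitions $RF\mid XYZ$ and $RZ\mid XYF$ belong here. We take $U_2$. Vertices in $A$ have few links to $X$ to lose:
\[
g_2(R,A)\ge3\delta y'-4\delta x\ge9\delta^2-8\delta^2=\delta^2,\qquad g_2(Y,A)\ge y'-2\delta x\ge3\delta-4\delta^2\ge\delta .
\]

\medskip\noindent\textbf{Case 5: $s<7\delta$, $x<2\delta$ and $y'<3\delta$.} The partition is close to $RY\mid XZF$, and we take $U_1$. The comparisons $3\to4$ for $R$ and $7\to8$ for $X$ survive: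
\begin{align*}
g_1(R,A)&\ge4\delta x'-3\delta y\ge4\delta(1-2\delta)-3\delta=\delta(1-8\delta),\\
g_1(X,B)&\ge\delta(8-4s-2y'-7z')\ge\delta(8-28\delta-6\delta-7)=\delta(1-34\delta).
\end{align*}
The few vertices of $X\cap A$ rejoin their clique: $g_1(X,A)\ge x'-9\delta\ge1-11\delta$.

\medskip
In each case all expected gains for the chosen coalition are at least $\delta^2=\gamma$.
\end{proof}

This completes the proof of Theorem~\ref{thm:two}. The margin is of order $\delta^2$, and not $\delta$, because near the boundaries of the cases a gain can come from links of density of order $\delta$ to a part of a cluster whose size is itself of order $\delta N$, as in the bounds for $g_2(Y,A)$ in Case~1 and $g_2(R,A)$ in Case~4.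

\section{More than two groups}\label{sec:k}

To pass from two groups to $k$, we add $k-2$ disjoint cliques of admissible size. A clique that is split blocks the partition, so each clique lies in one group. The point that needs care is that a clique of size $\lfloor n/k\rfloor$ could share a group of size $\lceil n/k\rceil$ with one more vertex. We choose the sizes so that this cannot happen.

\begin{proof}[Proof of Theorem~\ref{thm:k}]
For $k=2$ this is Theorem~\ref{thm:two}. Let $k\ge3$ and write $n=km+r$ with $m=\lfloor n/k\rfloor\ge10^{19}$ and $0\le r<k$. The size $m$ is admissible, and $m+1$ is admissible if $r\ge1$. Counting vertices shows that every $k$-partition has exactly $r$ groups of size $m+1$ and $k-r$ groups of size $m$. Let $H$ be the following disjoint union.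
\begin{itemize}
\item If $r\le k-2$: $r$ cliques of size $m+1$, $k-2-r$ cliques of size $m$, and the graph $G$ of Theorem~\ref{thm:two} on $2m$ vertices. The number of vertices is $r(m+1)+(k-2-r)m+2m=km+r$.
\item If $r=k-1$: $k-2$ cliques of size $m+1$ and the graph $G$ of Theorem~\ref{thm:two} on $2m+1$ vertices. The number of vertices is $(k-2)(m+1)+2m+1=km+k-1$.
\end{itemize}
Suppose that a $k$-partition $\mathcal P$ of $H$ is in the core, and let $Q$ be one of the $k-2$ added cliques. Its size is admissible, since cliques of size $m+1$ occur only when $r\ge1$. If $Q$ is not contained in one group, then every $i\in Q$ has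
\[
u_i(\mathcal P(i))=|Q\cap\mathcal P(i)|-1\le|Q|-2<|Q|-1=u_i(Q),
\]
so $Q$ is blocking, which is impossible. Hence every added clique lies in a single group.

A clique of size $m+1$ fills its group. If $r\le k-2$, these cliques use up all $r$ groups of size $m+1$, so a group that contains a clique of size $m$ has size $m$ and equals that clique; the two remaining groups have sizes $m,m$. If $r=k-1$, the cliques use $k-2$ of the $k-1$ groups of size $m+1$, and the two remaining groups have sizes $m,m+1$. In both cases the two remaining groups form a $2$-partition of $G$. By Theorem~\ref{thm:two} it is blocked by a coalition $S\subseteq V(G)$ of size $\lfloor|V(G)|/2\rfloor=m$, which is admissible for $k$-partitions of $H$. No edge of $H$ leaves $V(G)$, so the members of $S$ have the same utilities in $H$ as in $G$, and $S$ blocks $\mathcal P$. This contradiction proves the theorem.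
\end{proof}

The argument concerns the core and not the $(1+\varepsilon)$-core: when a single vertex is split off from a clique $Q$, the other members gain only the factor $(|Q|-1)/(|Q|-2)$ from a reunion, and this factor tends to $1$ as $m$ grows.

\begin{thebibliography}{1}

\bibitem{friends}
\emph{Partitioning Friends Fairly},
\texttt{http://www.cs.toronto.edu/\%7Eemicha/papers/fair-partition.pdf}

\end{thebibliography}
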